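# Epimorphisms of cylindric set algebras that are not epimorphisms of cylindric algebras

## 1. The four-vertex path and its middle pair

Everything in this lecture grows out of a remark about graphs. Let $Q'$ be a set and $\rho$ a binary relation on it, not assumed symmetric.

**Definition.** A subset $b\subseteq Q'$ is a *splitting* of $(Q',\rho)$ if

- (S1) $x\ne y$ in $b$ implies $\rho(x,y)$;
- (S2) $x\ne y$ in $Q'\setminus b$ implies $\neg\rho(x,y)$;
- (S3) for every $x\in b$ there is $y\in Q'\setminus b$ with $\rho(x,y)$;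
- (S4) for every $x\in Q'\setminus b$ there is $y\in b$ with $\neg\rho(x,y)$.

**Example.** Let $\mathbb F=\{0,1\}$ be the two-element field, write $ab$ for $(a,b)\in\mathbb F\times\mathbb F$, and take the path
$$10 \;-\; 00 \;-\; 01 \;-\; 11 .$$
The middle pair $b=\{00,01\}$ is a splitting: its two members are adjacent, the two end vertices are not, each middle vertex has an end vertex as neighbor, and each end vertex is non-adjacent to one middle vertex ($10$ to $01$, and $11$ to $00$).

Conditions (S1) and (S2) alone do not determine $b$: on a one-point set, both $\emptyset$ and the whole set satisfy them. With (S3) and (S4) added, the splitting is unique.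

**Lemma 1.** $(Q',\rho)$ has at most one splitting.

**Proof.** Let $b,b'$ be splittings and suppose $b\ne b'$. By symmetry we may take $u\in b\setminus b'$.

By (S3) for $b$ there is $v\in Q'\setminus b$ with $\rho(u,v)$; clearly $v\ne u$. If $v\notin b'$, then $u\neq v$ both lie in $Q'\setminus b'$, and (S2) for $b'$ gives $\neg\rho(u,v)$, a contradiction. So $v\in b'\setminus b$.

By (S4) for $b'$ there is $w\in b'$ with $\neg\rho(u,w)$; clearly $w\ne u$. If $w\in b$, then (S1) for $b$ gives $\rho(u,w)$, a contradiction. So $w\in b'\setminus b$.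

Since $\rho(u,v)$ and $\neg\rho(u,w)$, we have $v\ne w$. Now $v,w\in b'$, so (S1) for $b'$ gives $\rho(v,w)$; and $v,w\in Q'\setminus b$, so (S2) for $b$ gives $\neg\rho(v,w)$. This is a contradiction. $\square$

The conditions (S1)–(S4) each speak of two points. The proof uses three points at once: $u$ finds $v$, then $u$ finds $w$, and then $v$ is compared with $w$. The lecture turns on this gap between two and three.

## 2. Cylindric algebras, set algebras, two kinds of epimorphism

Let $\alpha\ge2$ be an ordinal, finite or infinite.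

**Definition.** $CA_\alpha$ is the class of algebras $\mathcal A=(A,+,\cdot,-,0,1,c_i,d_{ij})_{i,j<\alpha}$ that are Boolean algebras with operators $c_i$ and constants $d_{ij}$ such that, for all $i,j,k<\alpha$,

- (A1) $c_i0=0$;
- (A2) $x\le c_ix$;
- (A3) $c_i(x\cdot c_iy)=c_ix\cdot c_iy$;
- (A4) $c_ic_jx=c_jc_ix$;
- (A5) $d_{ii}=1$;
- (A6) $d_{ij}=c_k(d_{ik}\cdot d_{kj})$ if $k\ne i,j$;
- (A7) $c_i(d_{ij}\cdot x)\cdot c_i(d_{ij}\cdot -x)=0$ if $i\ne j$.

We shall use the following textbook consequences. Call $x$ *$c_i$-closed* if $c_ix=x$.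

- (F1) $c_i$ is monotone: if $x\le y$ then $x=x\cdot c_iy$, so $c_ix=c_ix\cdot c_iy$. Also $c_ic_ix=c_i(1\cdot c_ix)=c_i1\cdot c_ix=c_ix$.
- (F2) The $c_i$-closed elements form a Boolean subalgebra. Closure under meets is (A3). For complements, $0=c_i(-c_ix\cdot c_ix)=c_i(-c_ix)\cdot c_ix$, so $c_i(-c_ix)\le -c_ix$. Hence $c_i$ is additive: $c_ix+c_iy$ is a $c_i$-closed element above $x+y$, so $c_i(x+y)\le c_ix+c_iy$, and the other inequality is monotonicity.
- (F3) For $i\neq j$: $c_id_{ij}=1$ and $d_{ij}=d_{ji}$. Indeed (A6) gives $1=d_{jj}=c_i(d_{ji}\cdot d_{ij})$, so $c_id_{ij}=1$. In (A7) with $x=d_{ji}$ the first factor is $1$, so $c_i(d_{ij}\cdot-d_{ji})=0$ and $d_{ij}\le d_{ji}$; exchange $i$ and $j$.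
- (F4) If $k\ne i,j$, then $c_kd_{ij}=d_{ij}$ and $d_{ik}\cdot d_{kj}\le d_{ij}$, both by (A6).

**Definition.** $Gs_\alpha$ is the class of *generalized cylindric set algebras*. These are the subalgebras of the following full set algebras. The unit is $V=\bigcup_{k\in K}{}^\alpha U_k$ with the $U_k$ nonempty and the spaces ${}^\alpha U_k$ pairwise disjoint. The universe is $\mathcal P(V)$ with the Boolean set operations, and
$$C_iX=\{s\in V: s(i/u)\in X\text{ for some }u\},\qquad D_{ij}=\{s\in V:s_i=s_j\},$$
where $s(i/u)$ is $s$ with its $i$-th entry replaced by $u$. One has $Gs_\alpha\subseteq CA_\alpha$.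

**Example.** Let $\alpha=2$ and let the unit be $(U_0\times U_0)\cup(U_1\times U_1)$ with $U_0\cap U_1=\emptyset$. Then $C_0X$ consists of the pairs $(x,y)$ such that $(z,y)\in X$ for some $z$, and this $z$ lies in the same $U_k$ as $y$. The same holds for every $\alpha\ge2$. Disjointness of the spaces means disjointness of the $U_k$ (look at constant sequences), and if $s\in{}^\alpha U_k$ and $s(i/u)\in{}^\alpha U_l$, then any entry $s_j$ with $j\ne i$ lies in $U_k\cap U_l$, so $k=l$. Thus $C_i$ never leaves a Cartesian space.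

**Definition.** Let $f:\mathcal A\to\mathcal B$ be a homomorphism and $\mathsf L$ a class of algebras. We say $f$ is an *epimorphism with respect to targets in $\mathsf L$* if for all $\mathcal C\in\mathsf L$ and all homomorphisms $g,h:\mathcal B\to\mathcal C$, $g\circ f=h\circ f$ implies $g=h$. If $\mathcal A,\mathcal B\in\mathsf L$, this says that $f$ is an *$\mathsf L$-epimorphism*, an epimorphism in the category of $\mathsf L$ and all homomorphisms between its members.

Surjections are epimorphisms for any $\mathsf L$. If $f$ is an inclusion $\mathcal A\subseteq\mathcal B$ and $\mathcal B$ is generated by $A\cup\{\beta\}$, the condition says that the image of $\beta$ is determined by the images of the elements of $A$.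

Enlarging the class of targets makes the condition harder. Since $Gs_\alpha\subseteq CA_\alpha$, a homomorphism of $Gs_\alpha$ that is a $CA_\alpha$-epimorphism is a $Gs_\alpha$-epimorphism. The converse is an open question in "Epimorphisms in cylindric algebras and definability in finite variable logic" (https://old.renyi.hu/pub/algebraic-logic/ES-2007.pdf): *is every $Gs_\alpha$-epimorphism a $CA_\alpha$-epimorphism?* We shall see that the answer is no for every $\alpha\ge2$.

### Splittings written as equations

For an element $x$ of a cylindric algebra put $x^1=c_0(d_{01}\cdot x)$. Consider these conditions on elements $Y,R,\beta$: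

- (E0) $\beta\le Y$, $c_1\beta=\beta$, $c_1Y=Y$;
- (E1) $\beta\cdot\beta^1\cdot-d_{01}\le R$;
- (E2) $(Y-\beta)\cdot(Y^1-\beta^1)\cdot-d_{01}\cdot R=0$;
- (E3) $\beta\le c_1((Y^1-\beta^1)\cdot R)$;
- (E4) $Y-\beta\le c_1(\beta^1-R)$.

They are preserved by homomorphisms, since $x\le y$ is the equation $x\cdot y=x$. They use only the indices $0$ and $1$, and in a set algebra they say "splitting":

**Lemma 2.** Let $\mathcal D\in Gs_\alpha$, and let $Y,R,b_1,b_2\in\mathcal D$ be such that (E0)–(E4) hold for $(Y,R,b_1)$ and for $(Y,R,b_2)$. Then $b_1=b_2$. Consequently, if $\mathcal B\in Gs_\alpha$ is generated by $R,Y,\beta$ satisfying (E0)–(E4), and $\mathcal A\subseteq \mathcal B$ is the subalgebra generated by $R,Y$, then the inclusion $\mathcal A\to\mathcal B$ is a $Gs_\alpha$-epimorphism.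

**Proof.** Suppose $b_1\ne b_2$; by symmetry let $s\in b_1\setminus b_2$, with $s\in{}^\alpha U$, one of the Cartesian spaces of the unit. For $x,y\in U$ write $[x,y]=s(0/x)(1/y)$, and let
$$b=\{x:[x,s_1]\in b_1\},\quad b'=\{x:[x,s_1]\in b_2\},\quad Q'=\{x:[x,s_1]\in Y\},\quad \rho=\{(x,y):[x,y]\in R\}.$$
By (E0), $b,b'\subseteq Q'$, and since $b_1,b_2,Y$ are $c_1$-closed, $s_1$ may be replaced here by any $y\in U$. Moreover $[x,y]\in b_1^1=C_0(D_{01}\cap b_1)$ iff some $[z,y]$ is in $D_{01}\cap b_1$. This forces $z=y$, so the condition is $[y,y]\in b_1$, that is, $y\in b$. In the same way $[x,y]\in b_2^1$ iff $y\in b'$, and $[x,y]\in Y^1$ iff $y\in Q'$.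

Now read (E1)–(E4) for $b_1$ at the points $[x,y]$. (E1): if $x\ne y$ are in $b$, then $\rho(x,y)$. (E2): if $x\neq y$ are in $Q'\setminus b$, then $\neg\rho(x,y)$. (E3): if $x\in b$, there is $y\in Q'\setminus b$ with $\rho(x,y)$. (E4): if $x\in Q'\setminus b$, there is $y\in b$ with $\neg\rho(x,y)$. So $b$ is a splitting of $(Q',\rho)$ (with $\rho$ restricted to $Q'$), and likewise $b'$. By Lemma 1, $b=b'$. But $s=[s_0,s_1]$, so $s_0\in b\setminus b'$, a contradiction.

For the second claim let $f_1,f_2:\mathcal B\to\mathcal D\in Gs_\alpha$ agree on $\mathcal A$. The triples $(f_k(Y),f_k(R),f_k(\beta))$, $k=1,2$, satisfy (E0)–(E4) and have their first two entries in common. Hence $f_1(\beta)=f_2(\beta)$, and $f_1=f_2$ because they agree on generators. $\square$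

## 3. Dimension two

Let $W=\mathbb F\times\mathbb F$, let $\kappa,\mu:W\to\mathbb F$ be the first and second coordinate functions, and let $V=W\times W$. Let
$$R=\{(x,y):x,y\text{ adjacent in the path }10-00-01-11\},\qquad \beta=\{(x,y):\kappa(x)=0\},\qquad Y=V.$$
Let $\mathcal B$ be generated by $R,\beta$ in the full set algebra on $V$, and $\mathcal A$ by $R$. Since $b=\{00,01\}$ is a splitting of the path, (E0)–(E4) hold (here $\beta^1=\{(x,y):\kappa(y)=0\}$), and by Lemma 2 the inclusion $\mathcal A\to\mathcal B$ is a $Gs_2$-epimorphism.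

Could one prove the same for all targets in $CA_2$, by copying the proof of Lemma 1 in algebraic terms? The steps that produce $v$ and $w$ from $u$ can be copied: each concerns two points, placed at coordinates $0$ and $1$. The last step fails. It compares $v$ and $w$, both of which were found at coordinate $1$ with $u$ at coordinate $0$, and there is no third coordinate in which to keep one while the other is produced. We turn this failure into a counterexample: a target in $CA_2$ in which some pairs are both adjacent and non-adjacent.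

**Lemma 3 (doubling).** Let $\alpha\ge2$, $V={}^\alpha W$ with $W\ne\emptyset$, and let $S\subseteq V$ be disjoint from every $D_{ij}$ with $i\ne j$. Put $F=(V\setminus S)\cup(S\times\{+,-\})$, let $\pi:F\to V$ be the natural projection, and put $\sigma\equiv_i\sigma'$ iff $\pi(\sigma)$ and $\pi(\sigma')$ agree off $i$. Then $\mathcal P(F)$ with
$$c_iX=\{\sigma:\exists\sigma'\in X,\ \sigma'\equiv_i\sigma\},\qquad d_{ij}=\pi^{-1}(D_{ij})$$
is in $CA_\alpha$.

**Proof.** Each $\equiv_i$ is an equivalence relation, and $c_iX$ is the union of the classes meeting $X$. This gives (A1), (A2) and (A3).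

(A4) says that the relations commute. Let $i\ne j$ and $\sigma\equiv_i\tau\equiv_j\sigma'$, and let $s=\pi(\sigma)$, $s'=\pi(\sigma')$. Then $s'$ arises from $s$ by changing entries $i$ and $j$ only, so $s(j/s'_j)$ agrees with $s$ off $j$ and with $s'$ off $i$. Since $\pi$ is surjective, some $\tau'$ lies over it, and $\sigma\equiv_j\tau'\equiv_i\sigma'$.

(A5) is clear. Surjectivity of $\pi$ also gives $c_i\pi^{-1}(X)=\pi^{-1}(C_iX)$, so (A6) is inherited from the full set algebra on $V$.

(A7): let $i\ne j$ and suppose $\sigma\in c_i(d_{ij}\cdot X)\cdot c_i(d_{ij}\cdot-X)$, witnessed by $\sigma_1\in X$ and $\sigma_2\notin X$. With $s=\pi(\sigma)$, both $\pi(\sigma_1)$ and $\pi(\sigma_2)$ agree with $s$ off $i$ and lie in $D_{ij}$, so both equal $s(i/s_j)$. This point is not in $S$, so it has only one preimage and $\sigma_1=\sigma_2$, a contradiction. $\square$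

The hypothesis on $S$ is necessary. If $s\in S\cap D_{ij}$ with $i\ne j$, then for $X=\{(s,+)\}$ the point $(s,+)$ lies in $c_i(d_{ij}\cdot X)$ and, via $(s,-)$, in $c_i(d_{ij}\cdot-X)$.

Now let $\alpha=2$ and $S=\{(x,y):\kappa(x)\ne\kappa(y),\ \mu(x)\ne\mu(y)\}$, and let $\mathcal C\in CA_2$ be the algebra of Lemma 3. Let $R_C\subseteq F$ contain no diagonal point, and for $x\ne y$:

- if $\kappa(x)=\kappa(y)$, then $(x,y)\in R_C$ iff $\kappa(x)=0$;
- if $\mu(x)=\mu(y)$, then $(x,y)\in R_C$ iff $\mu(x)=0$;
- if $(x,y)\in S$, then $((x,y),+)\in R_C$ and $((x,y),-)\notin R_C$.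

Picture a square: the sides $00,01$ and $00,10$ are edges, the sides $10,11$ and $01,11$ are non-edges, and each of the two diagonals is both. Exchanging the two coordinates of the vertices is a symmetry of this picture, while the original path has no symmetry carrying $\{00,01\}$ to $\{00,10\}$.

**Proposition 1.** There are homomorphisms $g,h:\mathcal B\to\mathcal C$ that agree on $\mathcal A$, with $g\ne h$. So the $Gs_2$-epimorphism $\mathcal A\to\mathcal B$ is not a $CA_2$-epimorphism.

**Proof.** *Construction of $g$.* Let $b=\{00,01\}$ and $\bar b=\{10,11\}$. Partition $V$ into eight blocks: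
$$(b\times b)\cap D_{01},\quad (b\times b)\setminus D_{01},\quad (\bar b\times\bar b)\cap D_{01},\quad(\bar b\times\bar b)\setminus D_{01},$$
$$(b\times\bar b)\cap R,\quad (b\times\bar b)\setminus R,\quad (\bar b\times b)\cap R,\quad (\bar b\times b)\setminus R .$$
Here $(b\times\bar b)\cap R=\{(00,10),(01,11)\}$ and $(b\times\bar b)\setminus R=\{(00,11),(01,10)\}$. Thus each block $P\subseteq B_1\times B_2$, with $B_1,B_2\in\{b,\bar b\}$, projects *onto* $B_1$ and *onto* $B_2$, so
$$C_0P=\{(x,y):y\in B_2\},\qquad C_1P=\{(x,y):x\in B_1\},$$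
which are unions of blocks. Also $D_{01}$, $\beta$ and $R=((b\times b)\setminus D_{01})\cup((b\times\bar b)\cap R)\cup((\bar b\times b)\cap R)$ are unions of blocks. Hence the unions of blocks form a subalgebra $\mathcal B^*\supseteq\mathcal B$.

Send each block $P$ to the set $P_C\subseteq F$ given by the same conditions on $\sigma$ and $\pi(\sigma)=(x,y)$, with $R$ replaced by $R_C$, and extend $g$ to unions. The eight sets $P_C$ partition $F$ and are nonempty, so $g$ is a Boolean homomorphism, with $g(D_{01})=d_{01}$ and $g(\beta)=\pi^{-1}(\beta)$. Off the diagonal, points of $b\times b$ are in $R_C$ (both have $\kappa=0$) and points of $\bar b\times\bar b$ are not, so $g(R)=R_C$. For $g(C_iP)=c_ig(P)$ we need that $\pi(P_C)$ again projects onto $B_1$ and onto $B_2$. For the first four blocks this is clear. For the blocks in $b\times\bar b$ we list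
$$(b\times\bar b)\text{ in }R_C:\ (00,10),\ ((00,11),+),\ ((01,10),+);\qquad \text{not in }R_C:\ (01,11),\ ((00,11),-),\ ((01,10),-).$$
Both lists project onto $b$ and onto $\bar b$. The blocks in $\bar b\times b$ are the mirror images, since $R_C$ is symmetric in $x$ and $y$. By additivity $g$ preserves $c_0$ and $c_1$ on all of $\mathcal B^*$.

*Construction of $h$.* The map $\theta(ab)=ba$ of $W$ acts on $F$ (keeping signs) and preserves $\equiv_0$, $\equiv_1$, the diagonal and $R_C$. So $\Theta(X)=\{\sigma:\theta\sigma\in X\}$ is an automorphism of $\mathcal C$ with $\Theta(R_C)=R_C$. Put $h=\Theta\circ g$. Then $g(R)=h(R)$, so $g$ and $h$ agree on $\mathcal A$. But $g(\beta)=\pi^{-1}\{(x,y):\kappa(x)=0\}$ and $h(\beta)=\pi^{-1}\{(x,y):\mu(x)=0\}$ differ at $(01,00)$. $\square$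

## 4. A third coordinate defeats the plain lift

Proposition 1 settles $\alpha=2$. The general statement is:

**Theorem 1.** Let $\alpha\ge 2$. There are set algebras $\mathcal A\subseteq\mathcal B$ with a common unit ${}^\alpha W$ (so both are in $Gs_\alpha$), an algebra $\mathcal C\in CA_\alpha$, and homomorphisms $g,h:\mathcal B\to\mathcal C$ such that

1. the inclusion $\mathcal A\to\mathcal B$ is a $Gs_\alpha$-epimorphism;
2. $g$ and $h$ agree on $\mathcal A$, but $g\ne h$.

If $\alpha<\omega$, then $\mathcal A,\mathcal B,\mathcal C$ are finite. Moreover $\mathcal B$ is generated by $\mathcal A$ and one further element.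

Thus for every $\alpha\ge2$ a $Gs_\alpha$-epimorphism need not be a $CA_\alpha$-epimorphism.

What changes when $\alpha\ge3$? The obvious attempt is to keep the path and let the new coordinates be idle: $W=\mathbb F\times\mathbb F$, $V={}^\alpha W$, and
$$R_0=\{s: s_0,s_1\text{ adjacent in the path}\},\qquad\beta_0=\{s:\kappa(s_0)=0\},\qquad Y_0=V.$$
Conditions (E0)–(E4) still hold, so we still have a $Gs_\alpha$-epimorphism. But now coordinate $2$ is free, and the third point of Lemma 1 can be stored there. The next lemma makes this precise.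

**Lemma 4 (a free coordinate).** Let $\mathcal D\in CA_\gamma$, and let $\lambda<\gamma$ with $\lambda\ne0,1$. Let $Y,R,b,b'\in\mathcal D$ be $c_\lambda$-closed, and suppose (E0)–(E4) hold for $(Y,R,b)$ and for $(Y,R,b')$. Then $b=b'$.

**Proof.** **Substitutions.** For $i\ne j$ put $s^i_jx=c_i(d_{ij}\cdot x)$; it expresses "$x$ holds when coordinate $i$ is replaced by coordinate $j$". We have $x^1=s^0_1x$. We record four facts.

- (T1) $s^i_j$ is a Boolean endomorphism. It is additive, $s^i_jx\cdot s^i_j(-x)=0$ by (A7), and $s^i_j1=c_id_{ij}=1$. So $s^i_j(-x)=-s^i_jx$.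
- (T2) $d_{ij}\cdot s^i_jx=d_{ij}\cdot x$. Indeed $d_{ij}\cdot x\le s^i_jx$ by (A2), and $d_{ij}\cdot s^i_jx\cdot-x\le s^i_jx\cdot s^i_j(-x)=0$.
- (T3) If $c_ix=x$, then $s^i_jx=c_i(d_{ij}\cdot c_ix)=c_id_{ij}\cdot x=x$.
- (T4) If $k\ne i,j$ and $c_kx=x$, then $s^i_jx$ is $c_k$-closed: $c_kc_i(d_{ij}\cdot x)=c_ic_k(d_{ij}\cdot x)=c_i(d_{ij}\cdot x)$, as $d_{ij}$ is $c_k$-closed.

**Step 1: find $v$ and $w$.** Suppose $b\not\le b'$ and let $X=b-b'\ne0$. This is the set of possible $u$. By (E0) and (F2), $c_1X=X$.

Let $P=X\cdot(Y^1-b^1)\cdot R$ ("$v$ is at coordinate $1$"). By (E3) for $b$, $X= X\cdot c_1((Y^1-b^1)\cdot R)=c_1P$. Since $X\ne0$, also $P\ne0$. By (T2), $b\cdot d_{01}\le b^1$, so $P\cdot d_{01}=0$. Hence $P\cdot-b'^1$ lies below $(Y-b')\cdot(Y^1-b'^1)\cdot-d_{01}\cdot R$, which is $0$ by (E2) for $b'$. Therefore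
$$P\le b'^1\cdot(Y^1-b^1)\cdot R .$$

Let $N=X\cdot b'^1\cdot-R$ ("$w$ is at coordinate $1$"). As $X\le Y-b'$, (E4) for $b'$ gives $X=X\cdot c_1(b'^1-R)=c_1N$. By (T2), $d_{01}\cdot b'^1\le b'$, so $N\cdot d_{01}=0$. Hence $N\cdot b^1\le b\cdot b^1\cdot-d_{01}\le R$ by (E1) for $b$; as $N\le -R$, we get $N\cdot b^1=0$. Therefore
$$N\le b'^1-b^1,\qquad N\le -R .$$

**Step 2: put $v$ at coordinate $1$ and $w$ at coordinate $\lambda$.** Let $T=P\cdot s^1_\lambda N$. By (T4) the elements $Y^1,b^1,b'^1$ are $c_\lambda$-closed, so $P$ and $N$ are too. Hence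
$$c_\lambda T=P\cdot c_\lambda c_1(d_{1\lambda}\cdot N)=P\cdot c_1c_\lambda(d_{1\lambda}\cdot N)=P\cdot c_1(N\cdot c_\lambda d_{1\lambda})=P\cdot c_1N=P\ne0,$$
where $P\cdot c_1N=P$ because $P\le X=c_1N$. So $T\ne0$. By (T2), $T\cdot d_{1\lambda}\le P\cdot N\le R\cdot-R=0$, so $T\le-d_{1\lambda}$: this is "$v\ne w$".

**Step 3: move (E1) and (E2) to coordinates $1,\lambda$.** Let $x\in\{b,b',Y\}$, so $c_1x=x$. Then
$$s^1_\lambda s^0_1x=c_1\bigl(d_{1\lambda}\cdot c_0(d_{01}\cdot x)\bigr)=c_1c_0(d_{1\lambda}\cdot d_{01}\cdot x)=c_1c_0(d_{1\lambda}\cdot d_{0\lambda}\cdot x)=c_1(d_{1\lambda}\cdot s^0_\lambda x)=c_1d_{1\lambda}\cdot s^0_\lambda x=s^0_\lambda x .$$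
The second and fourth equalities hold because $d_{1\lambda}$ is $c_0$-closed. The third is $d_{1\lambda}\cdot d_{01}=d_{1\lambda}\cdot d_{0\lambda}$, from (F3) and (F4). The fifth holds because $s^0_\lambda x$ is $c_1$-closed by (T4). Further, $s^0_1s^0_\lambda x=s^0_\lambda x$ by (T3), since $s^0_\lambda x$ is $c_0$-closed; $s^1_\lambda x=x$ by (T3); and $s^1_\lambda d_{01}=c_1(d_{1\lambda}\cdot d_{01})=d_{0\lambda}$ and $s^0_1d_{0\lambda}=c_0(d_{01}\cdot d_{0\lambda})=d_{1\lambda}$ by (A6). So the Boolean endomorphism $s^0_1s^1_\lambda$ sends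
$$x\mapsto x^1,\qquad x^1\mapsto s^0_\lambda x\quad(x\in\{b,b',Y\}),\qquad d_{01}\mapsto d_{1\lambda},\qquad R\mapsto R^*:=s^0_1s^1_\lambda R .$$
Applying it to (E1) for $b'$ and to (E2) for $b$ gives
$$b'^1\cdot s^0_\lambda b'\cdot-d_{1\lambda}\le R^*,\qquad (Y^1-b^1)\cdot(s^0_\lambda Y-s^0_\lambda b)\cdot-d_{1\lambda}\cdot R^*=0.$$

**Step 4: the contradiction.** We have $T\le P\le b'^1\cdot(Y^1-b^1)$ and $T\le-d_{1\lambda}$. Also
$$T\le s^1_\lambda N\le s^1_\lambda(b'^1-b^1)=s^0_\lambda b'-s^0_\lambda b\le s^0_\lambda Y-s^0_\lambda b .$$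
The first formula at the end of Step 3 yields $T\le R^*$, the second $T\le-R^*$. So $T=0$, contradicting Step 2. Hence $b\le b'$, and by symmetry $b=b'$. $\square$

For the plain lift with $\alpha\ge3$, the elements $R_0,Y_0,\beta_0$ are $C_2$-closed. If two homomorphisms into some $\mathcal D\in CA_\alpha$ agree on $R_0$ and $Y_0$, Lemma 4 with $\lambda=2$ shows that they agree on $\beta_0$. So the plain lift is a $CA_\alpha$-epimorphism, and no choice of target can help. Three requirements emerge.

First, no coordinate $k\ge2$ may be free. Second, the points to be doubled must have pairwise distinct entries, because of (A7). Third, in a doubled algebra $(s,+)\equiv_i(s,-)$ for *every* $i<\alpha$. If $(s,+)\in R_C$ and $(s,-)\notin R_C$ are to imitate points of the set algebra, then a point $t$ imitated by $(s,+)$ must have, along every coordinate $i$, a neighbor which is in all other respects like $t$ but has the opposite status for $R$.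

A parity over *all* coordinates does this: changing any single entry flips it. To keep entries distinct we place coordinate $k\ge2$ in a block $U_k$ of its own.

## 5. Paths twisted by parities

Let $J=\alpha\setminus\{0,1\}$. Fix a linear functional $\Sigma:\mathbb F^J\to\mathbb F$ with $\Sigma(e_k)=1$ for each unit vector $e_k$, $k\in J$. For finite $J$ it is the sum of the coordinates (and $\Sigma=0$ if $J=\emptyset$). In general the $e_k$ are linearly independent; extend them to a basis, and let $\Sigma$ be $1$ on the $e_k$ and $0$ on the rest. *Changing exactly one coordinate of a vector changes the value of $\Sigma$.*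

Let $q\notin J$ and
$$W=\mathbb F\times\mathbb F\times(\{q\}\cup J),\qquad Q=\mathbb F\times\mathbb F\times\{q\},\qquad U_k=\mathbb F\times\mathbb F\times\{k\}\ (k\in J).$$
Let $\kappa,\mu:W\to\mathbb F$ be the first and second coordinate functions. For $w=(a,b,\tau)$ put $\hat w=(a,b+1,\tau)$ and $\theta(w)=(b,a,\tau)$. Let $V={}^\alpha W$. If $s_k\in U_k$ for all $k\in J$, put $\Sigma\kappa(s)=\Sigma((\kappa(s_k))_{k\in J})$ and $\Sigma\mu(s)=\Sigma((\mu(s_k))_{k\in J})$; these do not depend on $s_0,s_1$. Define
$$Y=\{s\in V:s_0\in Q,\ s_k\in U_k\ (k\in J)\},\qquad\beta=\{s\in Y:\kappa(s_0)=\Sigma\kappa(s)\},$$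
$$I=\{s\in V:s_0,s_1\in Q,\ s_0\ne s_1,\ s_k\in U_k\ (k\in J)\}.$$
Every $s\in I$ has pairwise distinct entries, so $I\cap D_{ij}=\emptyset$ for $i\ne j$. Call $s\in I$ *cross* if $\kappa(s_0)\ne\kappa(s_1)$. Let
$$R=\{s\in I:s\text{ not cross},\ \kappa(s_0)=\Sigma\kappa(s)\}\cup\{s\in I:s\text{ cross},\ \mu(s_0)+\mu(s_1)+\Sigma\mu(s)=0\}.$$
Let $\mathcal B$ be the subalgebra of the full set algebra on $V$ generated by $R,Y,\beta$, and $\mathcal A$ the one generated by $R,Y$.

Fix the parameters $s_k\in U_k$, $k\in J$. On the four points of $Q$, the relation $R$ is again a path: the pair $\{\kappa=\Sigma\kappa(s)\}$ is joined by an edge, the other pair is not, and between the pairs $R$ is a perfect matching, straight if $\Sigma\mu(s)=0$ and twisted if $\Sigma\mu(s)=1$. The middle pair is the slice of $\beta$. For $\alpha=2$ this is Section 3.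

**(E0)–(E4) hold in $\mathcal B$.** First, $Y^1=\{s:s_1\in Q,\ s_k\in U_k\ (k\in J)\}$ and $\beta^1=\{s\in Y^1:\kappa(s_1)=\Sigma\kappa(s)\}$, because $s\in X^1$ iff $s(0/s_1)\in X$. (E0) holds since membership in $Y$ and in $\beta$ does not involve $s_1$. In (E1) and (E2) the points $s$ on the left (apart from the factor $R$) have $s_0\ne s_1$ in $Q$ and $\kappa(s_0)=\kappa(s_1)$, so they are non-cross members of $I$. This common value is $\Sigma\kappa(s)$ in (E1), so $s\in R$; it is $\Sigma\kappa(s)+1$ in (E2), so $s\notin R$.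

(E3): for $s\in\beta$ let $y=(\kappa(s_0)+1,\ \mu(s_0)+\Sigma\mu(s),\ q)$. Then $s(1/y)$ is cross, and $\mu(s_0)+\mu(y)+\Sigma\mu(s)=0$, so $s(1/y)\in R$. Also $\kappa(y)\ne\kappa(s_0)=\Sigma\kappa(s)$, so $s(1/y)\in Y^1\setminus\beta^1$.

(E4): for $s\in Y\setminus\beta$ let $y=(\kappa(s_0)+1,\ \mu(s_0)+\Sigma\mu(s)+1,\ q)$. Then $\kappa(y)=\Sigma\kappa(s)$, so $s(1/y)\in\beta^1$; it is cross with $\mu(s_0)+\mu(y)+\Sigma\mu(s)=1$, so it is not in $R$.

By Lemma 2, **the inclusion $\mathcal A\to\mathcal B$ is a $Gs_\alpha$-epimorphism.** This is part 1 of Theorem 1.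

## 6. The doubled target and its relation $R_C$

We now define the target, with the symmetry between $\kappa$ and $\mu$ built in. Let
$$S=\{s\in I:\kappa(s_0)\ne\kappa(s_1)\text{ and }\mu(s_0)\ne\mu(s_1)\}.$$
Since $S\subseteq I$ is disjoint from all $D_{ij}$ with $i\ne j$, Lemma 3 gives $\mathcal C\in CA_\alpha$ with universe $\mathcal P(F)$, $F=(V\setminus S)\cup(S\times\{+,-\})$.

For $s\in I\setminus S$ exactly one of $\kappa(s_0)=\kappa(s_1)$ and $\mu(s_0)=\mu(s_1)$ holds: at least one since $s\notin S$, and not both since $s_0\ne s_1$ in $Q$. Let $R_C\subseteq\pi^{-1}(I)$ be given by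
$$s\in R_C\iff\begin{cases}\kappa(s_0)=\Sigma\kappa(s)&\text{if }\kappa(s_0)=\kappa(s_1),\\ \mu(s_0)=\Sigma\mu(s)&\text{if }\mu(s_0)=\mu(s_1)\end{cases}\qquad(s\in I\setminus S),$$
and $(s,+)\in R_C$, $(s,-)\notin R_C$ for $s\in S$.

On non-cross points $R$ and $R_C$ agree. On cross points they need not agree, and what matters is that both truth values are always available nearby. The next section makes this exact.

## 7. A group of symmetries and the flip

In dimension two we listed eight blocks. The list can be described without enumeration: two points are in the same block if a permutation of $W$ preserving $\kappa$ carries one to the other and they have the same status for $R$. This description generalizes.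

Let $G$ be the set of permutations $\gamma$ of $W$ that map $Q$ and every $U_k$ onto themselves and for which there are $\delta_q\in\mathbb F$ and $\delta\in\mathbb F^J$ with
$$\kappa(\gamma x)=\kappa(x)+\delta_q\ (x\in Q),\qquad\kappa(\gamma x)=\kappa(x)+\delta_k\ (x\in U_k,\ k\in J),\qquad\delta_q=\Sigma(\delta).$$
Composition adds the shifts, inversion keeps them, and $\Sigma$ is linear, so $G$ is a group. It acts on $V$ by $\gamma s=(\gamma(s_i))_{i<\alpha}$. The sets $D_{ij}$, $I$, $Y$ are $G$-invariant, since $\gamma$ is a bijection preserving the blocks. Crossness is invariant since $\kappa(s_0)$ and $\kappa(s_1)$ both shift by $\delta_q$. If $s_0\in Q$ and $s_k\in U_k$ for $k\in J$, then $\kappa(s_0)$ shifts by $\delta_q$ and $\Sigma\kappa(s)$ by $\Sigma(\delta)=\delta_q$, so the truth of "$\kappa(s_0)=\Sigma\kappa(s)$" is invariant. Hence $\beta$ is $G$-invariant, and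

- (N) if $s\in I$ is not cross and $t\in Gs$, then $t\in R\iff s\in R$.

No condition on $\mu$ was imposed, so on cross points $G$ can change the status for $R$. For cross $s\in I$ and $i<\alpha$ let $s^i=s(i/\widehat{s_i})$.

**Lemma 5 (flip).** Let $s\in I$ be cross and $i<\alpha$.

1. $s^i\in I$ is cross, $s^i\in Gs$, and $s^i\in R\iff s\notin R$.
2. For each prescribed truth value there is $\sigma\in F$ with $\pi(\sigma)\in\{s,s^i\}$ for which "$\sigma\in R_C$" has that value.

**Proof.** (1) Let $\gamma$ be the transposition of $W$ exchanging $s_i$ and $\widehat{s_i}$. It preserves the blocks and $\kappa$, so $\gamma\in G$ with all shifts $0$. It fixes $s_j$ for $j\ne i$: either $s_j$ has a different third coordinate from $s_i$, or $\{i,j\}=\{0,1\}$ and $\kappa(s_j)\ne\kappa(s_i)=\kappa(\widehat{s_i})$ because $s$ is cross. So $\gamma s=s^i$, and $s^i\in I$ is cross by invariance. Passing from $s$ to $s^i$ changes exactly one of $\mu(s_0)$, $\mu(s_1)$, $\Sigma\mu(s)$, by $1$: the first or second if $i=0$ or $i=1$, and the third if $i\in J$,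 since then one coordinate of $(\mu(s_k))_{k\in J}$ changes. So $\mu(s_0)+\mu(s_1)+\Sigma\mu(s)$ changes by $1$, and the status for $R$ flips.

(2) If $s\in S$, choose the sign over $s$. Otherwise, $s$ being cross, $\mu(s_0)=\mu(s_1)$. If $i\in\{0,1\}$, then in $s^i$ the entries $0$ and $1$ differ in both $\kappa$ and $\mu$, so $s^i\in S$ and we choose the sign over $s^i$. If $i\in J$, then $s^i$ has the same entries $0,1$ as $s$, so $s^i\notin S$ and its status for $R_C$ is decided by "$\mu(s_0)=\Sigma\mu(s^i)$", where $\Sigma\mu(s^i)=\Sigma\mu(s)+1$. So exactly one of $s,s^i$ is in $R_C$. $\square$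

**The algebra $\mathcal B^*$.** We now enlarge $\mathcal B$ to an algebra whose elements are easy to describe. For $s,t\in V$ let
$$s\sim t\iff t\in Gs\text{ and }(s\in R\iff t\in R).$$
This is an equivalence relation. Let $\mathcal B^*$ be the set of all $\sim$-closed subsets of $V$. It is closed under the Boolean operations, and contains the $G$-invariant sets $D_{ij},Y,\beta$, and $R$.

It is closed under $C_i$. Let $X\in\mathcal B^*$, let $t\in C_iX$, say $t'=t(i/w)\in X$, and let $s\sim t$ with $t=\gamma s$, $\gamma\in G$. Put $s'=\gamma^{-1}t'=s(i/\gamma^{-1}w)$. If $t'\notin I$, then $s'\notin I$, neither is in $R$, and $s'\sim t'$. If $t'\in I$ is not cross, $s'\sim t'$ by (N). If $t'$ is cross, so is $s'$; by Lemma 5(1) the points $s'$ and $s'^{\,i}$ are both in $Gt'$ and have opposite status for $R$, so one of them is $\sim t'$. In each case a point that agrees with $s$ off $i$ is $\sim t'$, hence in $X$. So $s\in C_iX$.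

Thus $\mathcal B^*$ is a subalgebra of the full set algebra on $V$, and $\mathcal B\subseteq\mathcal B^*$.

## 8. The homomorphism $g$

We match each point of $F$ with a $\sim$-class. For $\sigma\in F$ with $\pi(\sigma)=s$ let
$$p(\sigma)=\{t\in Gs:\ t\in R\iff\sigma\in R_C\}.$$

**$p(\sigma)$ is a $\sim$-class.** If it is nonempty, this is clear from the definition of $\sim$. It is nonempty: if $s\notin I$, then $\sigma=s\notin R_C$ and $s\notin R$, so $s\in p(\sigma)$. If $s\in I$ is not cross, then $s\notin S$, and $R$ and $R_C$ are defined at $s$ by the same condition, so $s\in p(\sigma)$. If $s$ is cross, one of $s,s^0$ is in $p(\sigma)$ by Lemma 5(1).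

The following two steps say that $p$ respects "agreeing off $i$" in both directions. They replace the inspection of projections in Proposition 1.

**Forth.** *If $\sigma\equiv_i\sigma'$ and $t\in p(\sigma)$, there is $t'\in p(\sigma')$ agreeing with $t$ off $i$.* Let $s=\pi(\sigma)$, $s'=\pi(\sigma')$, $t=\gamma s$ with $\gamma\in G$. Then $\gamma s'$ agrees with $t$ off $i$. If $s'\notin I$, then $\gamma s'\notin I$, so $\gamma s'\notin R$ and $\sigma'\notin R_C$; hence $\gamma s'\in p(\sigma')$. If $s'\in I$ is not cross, then $\sigma'=s'$ and $\gamma s'\in R\iff s'\in R\iff s'\in R_C$ by (N), so $\gamma s'\in p(\sigma')$. If $s'$ is cross, so is $\gamma s'$, and by Lemma 5(1) one of $\gamma s'$, $(\gamma s')^i$ is in $p(\sigma')$; both agree with $t$ off $i$.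

**Back.** *If $t\in p(\sigma)$ and $t'\in V$ agrees with $t$ off $i$, there is $\sigma'\equiv_i\sigma$ with $t'\in p(\sigma')$.* Let $s=\pi(\sigma)$, $t=\gamma s$ with $\gamma\in G$, and $s'=\gamma^{-1}t'$, which agrees with $s$ off $i$. If $t'\notin I$, then $s'\notin I$, and $\sigma'=s'$ works since $t'\notin R$ and $s'\notin R_C$. If $t'\in I$ is not cross, then $s'$ is not cross, $s'\notin S$, and $\sigma'=s'$ works since $t'\in R\iff s'\in R\iff s'\in R_C$ by (N). If $t'$ is cross, so is $s'$. By Lemma 5(2) there is $\sigma'$ with $\pi(\sigma')\in\{s',s'^{\,i}\}$ and $(\sigma'\in R_C\iff t'\in R)$. Then $\sigma'\equiv_i\sigma$. Since $s'^{\,i}\in Gs'$ by Lemma 5(1), we have $t'\in Gs'=G\pi(\sigma')$, so $t'\in p(\sigma')$.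

**Definition of $g$.** For $X\in\mathcal B^*$ put
$$g(X)=\{\sigma\in F:p(\sigma)\subseteq X\}.$$
As $X$ is a union of $\sim$-classes, each $p(\sigma)$ is either contained in $X$ or disjoint from it, so $g$ is a Boolean homomorphism into $\mathcal P(F)$. If $X$ is $G$-invariant, then $p(\sigma)\subseteq G\pi(\sigma)$ gives $g(X)=\pi^{-1}(X)$. In particular $g(D_{ij})=d_{ij}$.

**$g(C_iX)=c_ig(X)$.** Let $\sigma\in g(C_iX)$. Take $t\in p(\sigma)\subseteq C_iX$ and $t'\in X$ agreeing with $t$ off $i$. Back gives $\sigma'\equiv_i\sigma$ with $t'\in p(\sigma')$. The class $p(\sigma')$ meets $X$, so $p(\sigma')\subseteq X$; thus $\sigma'\in g(X)$ and $\sigma\in c_ig(X)$. Conversely, let $\sigma\equiv_i\sigma'\in g(X)$ and take any $t\in p(\sigma)$. Forth gives $t'\in p(\sigma')\subseteq X$ agreeing with $t$ off $i$. So $t\in C_iX$; hence $p(\sigma)\subseteq C_iX$ and $\sigma\in g(C_iX)$.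

So $g:\mathcal B^*\to\mathcal C$ is a homomorphism. By invariance of $Y,\beta$ and the definition of $p$,
$$g(R)=R_C,\qquad g(Y)=\pi^{-1}(Y),\qquad g(\beta)=\pi^{-1}(\beta).$$

## 9. Exchanging $\kappa$ and $\mu$

To get a second homomorphism we use the symmetry of $\mathcal C$ which $\mathcal B$ lacks. The involution $\theta$ of $W$ preserves $Q$ and each $U_k$ and interchanges $\kappa$ and $\mu$. Hence it preserves $I$ and $S$. It acts on $F$ by $s\mapsto\theta s$ for $s\notin S$ and $(s,\varepsilon)\mapsto(\theta s,\varepsilon)$ for $s\in S$, and it preserves all $\equiv_i$ and $d_{ij}$. So $\Theta(X)=\{\sigma:\theta\sigma\in X\}$ is an automorphism of $\mathcal C$. On $I\setminus S$ the two cases in the definition of $R_C$ are interchanged by $\theta$, and over $S$ signs are kept, so $\Theta(R_C)=R_C$. Also $\Theta(\pi^{-1}(Y))=\pi^{-1}(Y)$.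

Put $h=\Theta\circ g$. Then $g(R)=h(R)$ and $g(Y)=h(Y)$, so $g$ and $h$ agree on $\mathcal A$. But
$$g(\beta)=\pi^{-1}\{s\in Y:\kappa(s_0)=\Sigma\kappa(s)\},\qquad h(\beta)=\pi^{-1}\{s\in Y:\mu(s_0)=\Sigma\mu(s)\}.$$
Let $s_0=(0,1,q)$, $s_1=(0,0,q)$, $s_k=(0,0,k)$ for $k\in J$. Then $\Sigma\kappa(s)=\Sigma\mu(s)=0$, so $s$ satisfies $\kappa(s_0)=\Sigma\kappa(s)$ but not $\mu(s_0)=\Sigma\mu(s)$. So the restrictions of $g$ and $h$ to $\mathcal B$ are distinct homomorphisms $\mathcal B\to\mathcal C\in CA_\alpha$ that agree on $\mathcal A$. By construction $\mathcal B$ is generated by $\mathcal A$ and $\beta$. If $\alpha<\omega$, then $|W|=4(\alpha-1)$, and $\mathcal A,\mathcal B,\mathcal C$ are finite. This proves Theorem 1. $\blacksquare$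

## 10. Targets with one extra dimension

Lemma 4 says that one spare coordinate restores uniqueness. To state this for our $\mathcal A\subseteq\mathcal B$ we need targets that have a spare coordinate.

**Definition.** For $\mathcal D\in CA_{\alpha+k}$, the *neat reduct* $\mathrm{Nr}_\alpha\mathcal D$ is the $CA_\alpha$ of all $x\in D$ with $c_ix=x$ for $\alpha\le i<\alpha+k$. $S\mathrm{Nr}_\alpha CA_{\alpha+k}$ is the class of algebras embeddable in such $\mathrm{Nr}_\alpha\mathcal D$. For $k=0$ it is $CA_\alpha$. The same definitions are used with $\omega$ in place of $k$.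

**Example.** Let $\mathcal D$ be the full set algebra on ${}^{\alpha+1}U$. The $C_\alpha$-closed sets are those of the form $\{s:s\restriction\alpha\in X\}$ with $X\subseteq{}^\alpha U$. So $\mathrm{Nr}_\alpha\mathcal D$ is isomorphic to the full set algebra on ${}^\alpha U$.

**Theorem 2.**
(a) The inclusion of Theorem 1 is already an epimorphism with respect to targets in $S\mathrm{Nr}_\alpha CA_{\alpha+1}$. One extra dimension removes the failure, and it cannot be removed with none.
(b) Let $f:\mathcal A\to\mathcal B$ be a homomorphism in $Gs_\alpha$ with $\mathcal B$ generated by $f(A)$ and a finite set. Then $f$ is a $Gs_\alpha$-epimorphism iff for some $k<\omega$ it is an epimorphism with respect to all targets in $S\mathrm{Nr}_\alpha CA_{\alpha+k}$. By Theorem 1, $k=0$ does not always suffice.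

**Proof of (a).** Composing with an embedding, we may take the target to be $\mathrm{Nr}_\alpha\mathcal D$ with $\mathcal D\in CA_{\alpha+1}$. Let $f_1,f_2:\mathcal B\to\mathrm{Nr}_\alpha\mathcal D$ agree on $\mathcal A$. By Section 5, (E0)–(E4) hold for $R,Y,\beta$, so they hold in $\mathrm{Nr}_\alpha\mathcal D$, and hence in $\mathcal D$, for $f_1(\beta)$ and for $f_2(\beta)$ with the common images of $Y$ and $R$. All these elements are $c_\alpha$-closed by the definition of $\mathrm{Nr}_\alpha\mathcal D$. Lemma 4 with $\gamma=\alpha+1$ and $\lambda=\alpha$ gives $f_1(\beta)=f_2(\beta)$. So $f_1=f_2$, as they agree on generators. With no extra dimension the targets are all of $CA_\alpha$, and there the inclusion fails to be an epimorphism by Theorem 1. $\blacksquare$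

## 11. Finitely many extra dimensions always suffice for finitely generated extensions

For (b) we use the neat embedding theorem (Henkin–Monk–Tarski, *Cylindric Algebras, Part II*, Theorem 3.2.10): for $\alpha\ge2$,
$$\mathbf I\,Gs_\alpha=RCA_\alpha=S\mathrm{Nr}_\alpha CA_{\alpha+\omega}.$$
Here $\mathbf I$ denotes closure under isomorphic copies, and $RCA_\alpha$ is the class of representable cylindric algebras; only the equality of the outer two classes will be used.

**Proof of (b), "if".** Forgetting the operations with index $\ge\alpha+k$ turns a member $\mathcal D$ of $CA_{\alpha+\omega}$ into a member of $CA_{\alpha+k}$ whose neat $\alpha$-reduct contains $\mathrm{Nr}_\alpha\mathcal D$. So $Gs_\alpha\subseteq S\mathrm{Nr}_\alpha CA_{\alpha+\omega}\subseteq S\mathrm{Nr}_\alpha CA_{\alpha+k}$, and an epimorphism with respect to the larger class of targets is a $Gs_\alpha$-epimorphism.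

**Proof of (b), "only if".** Let $f$ be a $Gs_\alpha$-epimorphism, and let $\mathcal B$ be generated by $f(A)\cup E$ with $E$ finite. Suppose that no $k$ works. We build one bad target in $\mathbf I\,Gs_\alpha$ from bad targets for all $k$.

**Step 1: one element that witnesses almost all failures.** For each $k<\omega$ there are $\mathcal D_k\in CA_{\alpha+k}$, a subalgebra $\mathcal C_k\subseteq\mathrm{Nr}_\alpha\mathcal D_k$ and distinct homomorphisms $g_k,h_k:\mathcal B\to\mathcal C_k$ that agree on $f(A)$. They differ on some element of $E$, since otherwise they would agree on generators. Fix a nonprincipal ultrafilter on $\omega$. The finitely many sets $\{k:g_k(e)\ne h_k(e)\}$, $e\in E$, cover $\omega$, so one of them is in the ultrafilter. Thus there is one $e\in E$ with $g_k(e)\ne h_k(e)$ for almost all $k$.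

**Step 2: the ultraproduct of the targets.** Let $\mathcal C$ be the ultraproduct of the $\mathcal C_k$, and let $g(x)=(g_k(x))_k/{\approx}$ and $h(x)=(h_k(x))_k/{\approx}$, where $\approx$ is equality for almost all $k$. These are homomorphisms $\mathcal B\to\mathcal C$ that agree on $f(A)$, and $g(e)\ne h(e)$.

**Step 3: $\mathcal C$ is in $S\mathrm{Nr}_\alpha CA_{\alpha+\omega}$.** Expand each $\mathcal D_k$ to the signature of $CA_{\alpha+\omega}$ by interpreting the missing symbols arbitrarily, and let $\mathcal D$ be the ultraproduct. Each axiom instance of $CA_{\alpha+\omega}$ involves finitely many indices, all below $\alpha+k$ for all but finitely many $k$, so it holds in all but finitely many $\mathcal D_k$. The ultrafilter is nonprincipal, so by Łoś's theorem the instance holds in $\mathcal D$. Hence $\mathcal D\in CA_{\alpha+\omega}$. The inclusions $\mathcal C_k\subseteq\mathcal D_k$ induce an embedding of $\mathcal C$ into $\mathcal D$ with respect to the operations with indices below $\alpha$. Let $\alpha\le i<\alpha+\omega$, say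 $i=\alpha+m$. For $k>m$ the operation $c_i$ of $\mathcal D_k$ fixes every element of $\mathcal C_k$, so $c_i$ fixes every element of $\mathcal C$ in $\mathcal D$. Therefore $\mathcal C$ embeds in $\mathrm{Nr}_\alpha\mathcal D$.

**Step 4: contradiction.** By the neat embedding theorem $\mathcal C\in S\mathrm{Nr}_\alpha CA_{\alpha+\omega}=\mathbf I\,Gs_\alpha$. Composing $g$ and $h$ with an isomorphism from $\mathcal C$ onto a member of $Gs_\alpha$ gives two distinct homomorphisms from $\mathcal B$ into a member of $Gs_\alpha$ that agree on $f(A)$. This contradicts the assumption that $f$ is a $Gs_\alpha$-epimorphism.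

Finally, the inclusion of Theorem 1 is a $Gs_\alpha$-epimorphism with $\mathcal B$ generated by $\mathcal A$ and the single element $\beta$, and it is not an epimorphism with respect to targets in $CA_\alpha=S\mathrm{Nr}_\alpha CA_{\alpha+0}$. So $k=0$ does not always suffice. $\blacksquare$
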